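# A non-computable c.e. set below finitely many c.e. almost everywhere dominating sets

## 1. One token and pairs of coin flips

Run a computable process in stages $0,1,2,\dots$ that holds at most one token at a time. At a stage $s$ at which it holds no token it may *push* a token, and that token gets the name $s$. At a stage at which it holds a token it may *pop* it, and a popped token never comes back. So at most one token is pushed and never popped.

Let $X\in 2^\omega$ be a sequence of fair coin flips and call $(X(2n),X(2n+1))$ the $n$-th pair of $X$. Define $\Phi^X(n)$ as follows.

- If no token is pushed at stage $n$, or if the $n$-th pair of $X$ is not $00$, then $\Phi^X(n)=0$.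
- Otherwise $\Phi^X(n)$ is the stage at which token $n$ is popped, and $\Phi^X(n)$ is undefined if there is no such stage.

We can decide whether token $n$ is pushed by running the process through stage $n$, so $\Phi$ is a Turing functional. The function $\Phi^X$ is total unless the one token that stays forever (if there is one) has pair $00$. So $\Phi^X$ is total with probability $1$ or $3/4$.

Suppose that somebody gives us a function $f$ with $f(n)\ge\Phi^X(n)$ for all $n$ and for all $X$ in a set $S$ of measure at least $\frac12$, where $\Phi^X$ is total for $X\in S$. Let
$$Q=\{n:\ \text{token } n \text{ is pushed and is not popped by the end of stage } f(n)\}.$$
If $X\in S$ and $n\in Q$, then the $n$-th pair of $X$ is not $00$. Otherwise token $n$ would be popped at stage $\Phi^X(n)\le f(n)$. Different pairs are independent, so $\frac12\le\mu(S)\le(3/4)^{|Q|}$. Since $(3/4)^3=27/64<\frac12$, we get $|Q|\le2$. With at most two exceptions, every token is popped by the date $f(n)$.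

We control the process, so we can turn this around. Suppose that $f$ is computable and that we hold a program for it. Push a token $n$, wait until $f(n)$ is computed and a stage later than $f(n)$ is reached, pop the token, and push another one at the next stage. Every token treated in this way lies in $Q$. After three rounds $|Q|\ge3$, a contradiction. So no such computable $f$ exists.

Now let the program for $f$ consult a c.e. set $A$. We see a date $f(n)$ computed from the current approximation to $A$, we let the date pass, and we pop the token. Either the date was right, and then the token counts against the small bound on $Q$, or $A$ has to change. So we can force $A$ to change, and forced changes of a c.e. set are what one uses to build other sets below it. What happens if two c.e. sets $A$ and $B$ both compute functions $f$ of this kind, for all functionals $\Phi$? Each of them can be forced to change, but not at the same time. Must they have a non-computable set below both?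

## 2. Almost everywhere domination and the statement

We write $\mu$ for the uniform (Lebesgue) measure on $2^\omega$. A function $f$ *majorizes* $g$ if $f(n)\ge g(n)$ for all $n$, and $f$ *dominates* $g$ if $f(n)\ge g(n)$ for almost all $n$.

**Definition 1.** (Following Dobrinen and Simpson.) A Turing degree $\mathbf a$ is *almost everywhere (a.e.) dominating* if for almost every $X\in2^\omega$ every function computable in $X$ is dominated by some function computable in $\mathbf a$.

**Example 1.** The function $g^X(n)=\min\{m:X(n+m)=1\}$ is defined for almost every $X$, and $\mu\{X:g^X(n)>n\}=2^{-(n+1)}$. These measures have a finite sum. By the Borel–Cantelli lemma the identity function dominates $g^X$ for almost every $X$. For this functional a computable function is enough.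

**Example 2.** The degree $\mathbf 0'$ is a.e. dominating. Let $\Phi$ be a functional, let $\Phi_s$ be its computation run for $s$ steps (with outputs and use below $s$), and let $\mu_s=\mu\{X:\Phi^X_s(n)\!\downarrow\}$, a dyadic rational that can be computed from $s$ and $n$. With oracle $\mathbf 0'$ find the least $s$ such that no $t>s$ has $\mu_t>\mu_s+2^{-n}$, and put $f(n)=s$. The sequences $X$ with $\Phi^X(n)\!\downarrow$ but $\Phi^X_s(n)\!\uparrow$ form a set of measure at most $2^{-n}$, and the others on which $\Phi^X(n)$ converges have value below $s$. So $\mu\{X:\Phi^X(n)\!\downarrow\,>f(n)\}\le2^{-n}$. By Borel–Cantelli, $f$ dominates $\Phi^X$ for almost every $X$ with $\Phi^X$ total. There are countably many functionals, so for almost every $X$ this holds for all of them at once.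

**Definition 2.** Two degrees $\mathbf a,\mathbf b$ form a *minimal pair* if both are non-zero and the only degree below both is $\mathbf 0$.

Lachlan showed that there is a pair of *high* c.e. degrees (degrees $\mathbf a$ with $\mathbf a'=\mathbf 0''$) that form a minimal pair. The paper "Tracing And Domination In The Turing Degrees" poses the question for almost everywhere domination: is there a minimal pair of c.e. a.e. dominating degrees? If one of the two degrees is $\mathbf 0'$, the answer is plainly no for that pair, because the other degree lies below both. The answer is no in general, and this follows from a statement about finitely many sets.

**Theorem.** Let $k\ge1$ and let $A_1,\dots,A_k$ be c.e. sets of almost everywhere dominating degree. Then there is a non-computable c.e. set $D$ with $D\le_TA_j$ for every $j\le k$.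

**Corollary.** If $\mathbf a,\mathbf b$ are c.e. almost everywhere dominating degrees, then there is a c.e. degree $\mathbf d$ with $\mathbf 0<\mathbf d\le\mathbf a,\mathbf b$. Hence no two c.e. almost everywhere dominating degrees form a minimal pair.

The Corollary is the case $k=2$, applied to c.e. sets $A_1\in\mathbf a$ and $A_2\in\mathbf b$.

Apart from being c.e., the sets $A_j$ enter the proof only through the following property.

**(H)** For every Turing functional $\Phi$ such that $\{X:\Phi^X\text{ total}\}$ has positive measure there is $f\le_TA_j$ with
$$\mu\{X:\Phi^X\text{ total and }f(n)\ge\Phi^X(n)\text{ for all }n\}>0.$$

Almost everywhere domination implies (H). For almost every $X$ with $\Phi^X$ total, some $f\le_TA_j$ dominates $\Phi^X$, and a finite modification of $f$, still computable in $A_j$, majorizes $\Phi^X$. So the sets $\{X:\Phi^X\text{ total and majorized by }f\}$, for $f\le_TA_j$, cover $\{X:\Phi^X\text{ total}\}$ up to a null set. There are countably many of them, so one has positive measure.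

Two standard facts are used all the time. A convergent oracle computation queries only numbers below its *use*, so it persists as long as the oracle does not change below the use. And if $A$ is c.e. with enumeration $A[s]$, and $A[t]$ agrees with $A$ below $u$, then $A[s]$ agrees with $A$ below $u$ for all $s\ge t$.

## 3. Weighted stacks and what a dominating oracle certifies

This section turns (H) into a statement about processes like that of Section 1, with two changes: tokens now have weights, and we no longer assume that we know the program for $f$.

**Definition 3.** An *element* is a number $y=\langle d,r,i\rangle$ with $r\ge1$. It has *weight* $2^{-r}$ and lies in *column* $d$. For a set $T$ of elements, $\|T\|$ is the total weight. Put $c_d=2^{-d-1}$. A *process for column $d$* runs in stages; it pushes elements of column $d$ onto a stack and may pop them later, in such a way that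

- an element pushed at stage $s$ has never been pushed before and is larger than $s$ as a number (so a popped element is never pushed again);
- the stack has weight at most $c_d$ at the end of every stage.

Suppose that such processes $\mathcal C_d$ are given, computable uniformly in $d$. Let $P_d$ be the set of elements that $\mathcal C_d$ pushes and never pops, and $P=\bigcup_dP_d$. The elements of a finite subset of $P_d$ are on the stack together from some stage on, so $\|P_d\|\le c_d$, and $\|P\|\le\sum_d2^{-d-1}=1$.

Fix computable enumerations $A_j[s]$ of the given c.e. sets, and let $(\Psi_p)$ list the Turing functionals, with the convention that $\Psi^Z_{p,s}(y)\!\downarrow=m$ implies that $y$, $m$ and the use are all below $s$. Let the numbers $d$ code bijectively the tuples $(p_1,\dots,p_k,C)$ with $C\ge1$ an integer. The tuple coded by $d$ is a guess: $\Psi_{p_j}^{A_j}$ is the function $f_j$ computed from $A_j$, and $C$ bounds the weight of its errors.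

**Definition 4.** Let $d=(p_1,\dots,p_k,C)$.

- $V_j$ is the set of column-$d$ elements $y$ that are pushed, satisfy $\Psi_{p_j}^{A_j}(y)\!\downarrow=m$ for some $m$, and are not popped by the end of stage $m$ of $\mathcal C_d$.
- $V_j[s]$ is the set of column-$d$ elements $y$ pushed before stage $s$ such that $\Psi_{p_j,s}^{A_j[s]}(y)\!\downarrow=m$ and $y$ is not popped by the end of stage $m$. (As $m<s$, this is decidable at stage $s$.)
- For finite $T\subseteq V_j[s]$, $\mathrm{use}_j(T,s)$ is the maximal use of the corresponding computations.
- $d$ is *correct* if for all $j\le k$ the function $\Psi_{p_j}^{A_j}$ is total and $\|V_j\|\le C$.

We say that $A_j$ *certifies* $y$ at stage $s$ if $y\in V_j[s]$. For example, let $y$ be pushed at stage $10$ and popped at stage $20$. If $\Psi_{p_j}^{A_j}(y)=15$, then $y\in V_j$. If the value is $25$, then $y\notin V_j$. If the value is $3$, then again $y\in V_j$.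

Three consequences will be used.

- If $T\subseteq V_j[s]$, then $T\subseteq V_j[t]$, with the same use, for all $t\ge s$ before $A_j$ changes below $\mathrm{use}_j(T,s)$. Popping an element of $T$ after it has been certified does not matter, because the condition speaks about a stage $m<s$.
- If $A_j$ never changes below $\mathrm{use}_j(T,s)$ after $s$, then $T\subseteq V_j$.
- If $d$ is correct, then $P_d\subseteq V_j$ for all $j$: the value exists by totality, and an element of $P_d$ is never popped.

So a correct $d$ certifies everything that stays on the stack forever. If we pop certified elements and $A_j$ does not change, then these elements use up part of the bound $C$. We call such weight *wasted*.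

**Lemma 1.** Let the $A_j$ be c.e. sets with (H), and let $(\mathcal C_d)$ be uniformly computable processes as in Definition 3. Then there is a correct $d$.

*Proof.* The proof repeats Section 1 for all columns at once, so that the index of $f_j$ may be found after the functional is fixed. For an element $y$ of weight $2^{-r}$ let
$$E_y=\{X:\ X(\langle y,i\rangle)=0\ \text{for all } i<r\}.$$
For different $y$ these events concern disjoint sets of bits, so they are independent, and $\mu(E_y)=2^{-r}\le\frac12$. Put $\Phi^X(n)=0$ if $n$ is not an element. For an element $y$ of column $d$ define:

- if $y$ is never pushed, or $X\notin E_y$, then $\Phi^X(y)=0$;
- otherwise $\Phi^X(y)$ is the least $m$ such that $y$ is popped by the end of stage $m$ of $\mathcal C_d$, and it diverges if there is no such $m$.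

An element $y$ can be pushed only at stages smaller than $y$, so "never pushed" is decidable, and $\Phi$ is a Turing functional. $\Phi^X$ is total if and only if $X\notin E_y$ for all $y\in P$. For $x\in[0,\frac12]$ we have $1-x\ge4^{-x}$, because $4^{-x}$ is convex and agrees with the linear function $1-x$ at $x=0$ and $x=\frac12$. Therefore
$$\mu\{X:\Phi^X\text{ total}\}=\prod_{y\in P}(1-\mu(E_y))\ge4^{-\|P\|}\ge\tfrac14>0 .$$

By (H) there are $f_j\le_TA_j$ and sets $S_j$ of positive measure such that for all $X\in S_j$ the function $\Phi^X$ is total and majorized by $f_j$. Let $Q_j$ be the set of pushed elements $y$, of any column, that are not popped by the end of stage $f_j(y)$ of their process. If $X\in S_j$ and $y\in Q_j$, then $X\notin E_y$: otherwise $y$ would be popped by the end of stage $\Phi^X(y)\le f_j(y)$. Hence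
$$0<\mu(S_j)\le\prod_{y\in Q_j}(1-\mu(E_y))\le e^{-\|Q_j\|},$$
so $\|Q_j\|<\infty$. Choose $p_j$ with $\Psi_{p_j}^{A_j}=f_j$, choose an integer $C\ge\max(1,\max_j\|Q_j\|)$, and let $d=(p_1,\dots,p_k,C)$. Then $V_j\subseteq Q_j$ by definition, so $\|V_j\|\le C$, and $d$ is correct. $\square$

**Example 3.** The empty set does not satisfy (H); in particular $\mathbf 0$ is not a.e. dominating. Take $k=1$ and $A_1=\emptyset$. For $d=(p,C)$ let $\mathcal C_d$ hold a single element $y$, of weight $c_d$. At the first stage $s$ with $\Psi^{\emptyset}_{p,s}(y)\!\downarrow$ it pops $y$ and pushes a fresh element of weight $c_d$. If (H) held, some $d$ would be correct. Then $\Psi_p^\emptyset$ is total, so every element is popped eventually, and it is popped at a stage $s$ larger than the value $m=\Psi_p^{\emptyset}(y)$. So every element lies in $V_1$, there are infinitely many of them, and $\|V_1\|=\infty$. This contradicts $\|V_1\|\le C$.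

In Example 3 the stack never holds more than $c_d$, but the same space is used again and again, and each use wastes $c_d$. In particular the case $k=1$ of the Theorem is settled: (H) makes $A_1$ non-computable, and $D=A_1$ works.

## 4. Permitting by one oracle, by two, and the price on the stack

Let $d$ be correct. Although $k=1$ is trivial by now, let us build a non-computable c.e. set $D\le_TA_1$ in a way that might extend to $k\ge2$. We need $\overline D\ne W_e$ for all $e$.

**One oracle.** For the index $e$ choose a number $n$ and push a set $x$ of elements. Wait until $x\subseteq V_1[s]$, and record the use $u$. We promise that $n$ enters $D$ only if $A_1$ changes below $u$. If $n$ never enters $W_e$, then $x$ stays on the stack, we keep $n$ out of $D$, and $\overline D\ne W_e$. (If $A_1$ changes before $n$ enters $W_e$, wait for a new certificate; correctness of $d$ provides it.) If $n$ enters $W_e$, then pop $x$. Now either $A_1$ changes below $u$, and we put $n$ into $D\cap W_e$, or $A_1$ never changes there, and the weight $\|x\|$ is wasted. In the second case the stack space is free again. We try again with a new $n$, as in Example 3, and only boundedly many attempts can waste weight.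

**Two oracles.** Let $x$ be certified by $A_1$ with use $u_1$ and by $A_2$ with use $u_2$, and let $n\in W_e$, so we pop $x$. If $A_1$ changes below $u_1$, we may not put $n$ into $D$, since $A_2$ has not permitted this. The weight of $x$ is still wasted with respect to $A_2$, and we say that $A_2$ now *guards* the attempt. But $D\le_TA_1$ is in danger. If $A_2$ never changes, then $n$ stays out of $D$, and $A_1$ has to be able to find this out, while its certificate is gone. So we push a new set $y$, leave it on the stack, and wait for $A_1$ to certify it. The new certificate tells $A_1$: the number $n$ will not enter $D$ unless $A_1$ changes again. If now $A_2$ changes, we pop $y$; its weight is wasted with respect to $A_1$, and $A_1$ guards.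

If $\|y\|=\|x\|$, the two oracles can take turns in this way forever: $A_1$ changes, $A_2$ guards, $A_1$ certifies a new set, $A_2$ changes, $A_1$ guards, $A_2$ certifies a new set, and so on. Nothing is wasted for good, and the attempt never comes to rest. The cure is to give the new set twice the weight of the current guard. Here is a run with $k=2$ and $\|x\|=z$.

1. Both oracles certify $x$, then $n$ enters $W_e$. Pop $x$. The guard is $A_1$, with certified set $x$. Put weight $2z$ on the stack.
2. $A_1$ changes. The certificate of $A_2$ for $x$ is still valid, so $A_2$ becomes the guard with $x$. Pop the weight $2z$ and put a new set $y$ of weight $2z$ on the stack.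
3. $A_1$ certifies $y$. Then $A_2$ changes. $A_1$ becomes the guard with $y$, of weight $2z$. Pop $y$ and put weight $4z$ on the stack.
4. $A_1$ changes before $A_2$ has certified the new set. No certificate is left. Both oracles have permitted, and $n$ enters $D$.

Each guard of weight $z$ that is lost is gone, new certificates have weight $2z$, and the sizes are bounded by the available room. So every attempt comes to rest.

**Where one layer stops.** An attempt at rest with a guard of weight $z$ now keeps a set of weight $r$ on the stack, with $z\le r\le2z$: twice the guard, or less if there is no room for twice. This set cannot be removed, since the oracles that do not guard need it. So the stack space is not recycled as it was for one oracle. The attempts that live at the same time waste $\sum z\le\sum r\le c_d\le\frac12$, while $C\ge1$. There is no contradiction with correctness, and the stack may fill up with attempts at rest before $D$ is finished.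

**Nesting.** The set of weight $r$ that must lie on the stack need not be idle. It can be any set of elements of total weight $r$. So we let it be the stack of a second strategy, which is allowed to use stack weight $r$ and builds its own set $D'$ in the same way. If this strategy never fills its space, we hope that $D'$ is a non-computable c.e. set below all $A_j$. If it fills its space, then the weight $r$ on the stack is there as desired, and it contains attempts that waste about $r/2$ themselves, in addition to $z\ge r/2$. With $L$ nested layers the waste is about $\frac L2$ times the stack weight. For large $L$ this exceeds the bound that correctness of $d$ gives.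

## 5. Nested modules: the construction $\mathcal C_d$

Fix $k$ and the c.e. sets $A_1,\dots,A_k$ with (H). Fix $d=(p_1,\dots,p_k,C)$ and write $c=c_d\le\frac12$. Let $L$ be a power of $2$ with $\frac L4c>kC$, and let $\eta=\frac1{2L}$. All quantities below are dyadic rationals. "Push $q$", for $0<q\le\frac12$, means: push finitely many fresh elements of column $d$, larger than the current stage, of total weight exactly $q$. This is possible by the binary expansion of $q$.

**Definition 5 (modules).** A *module* $M$ has a level in $\{0,\dots,L\}$ and a target $v_M>0$. The top module $M^*$ has level $L$ and target $c$ and exists from the start. Every other module is the submodule $N_I$ of an active item $I$ (Definition 6). A level-$0$ module pushes $v_M$ when it is created and does nothing else. A module $M$ of level at least $1$ builds a c.e. set $D_M$, initially empty, and has a list of *items*, ordered by creation. Put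
$$\zeta_e=\zeta_e^M=\eta\,v_M\,2^{-e-2}.$$
$M$ may also push a *fill*.

**Definition 6 (items and markers).** An item $I$ of $M$ has an index $e_I$; a number $n_I$, the stage of its creation; a number $\mathrm{room}_I$, the value of $\mathrm{room}(M)$ (Definition 7) just before its creation; and a set $x_I$ of weight $\zeta_{e_I}$ pushed at its creation. It is *waiting* at first and may become *active*. For each $j\le k$ it has a *$j$-marker*, initially undefined. A marker set at stage $s$ is a pair $(T,u)$ with *tag* $T\subseteq V_j[s]$ and $u=\mathrm{use}_j(T,s)$. It becomes undefined when $A_j$ changes below $u$. An active item has a *guard* $g_I\le k$, a *witness set* $w_I$, a *size* $z_I=\|w_I\|$, and a submodule $N_I$ one level below $M$ with target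
$$r_I=\min(2z_I,\mathrm{room}_I).$$

An item is one attempt of Section 4, and a marker is a certificate.

**Definition 7 (segments).** The *segment* $\mathrm{seg}(M)$ is the set of stack elements that were pushed by $M$ (if its level is $0$), or as fill of $M$, or as $x_I$ for an item $I$ of $M$, or that belong to $\mathrm{seg}(N_I)$ for an item $I$ of $M$. Let $\mathrm{wt}(M)=\|\mathrm{seg}(M)\|$ and $\mathrm{room}(M)=v_M-\mathrm{wt}(M)$. $M$ is *done* if $\mathrm{wt}(M)=v_M$. *Descendants* of $M$ are the items of $M$, the items of their submodules, and so on. Items and fills are called *objects*. An object is *inside* $M$ if it is a descendant of $M$, a fill of $M$, or a fill of the submodule of a descendant of $M$. Otherwise it is *outside* $M$.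

**Reset to $I$**: delete all items created after $I$, with their submodules; delete $N_I$ if it is present; pop all stack elements pushed at stages $\ge n_I$. (So $x_I$ and all fills pushed after $n_I$ are popped too.)

**Activate $I$ with $(g,T)$**: reset to $I$; $I$ is now active; put $g_I:=g$, $w_I:=T$, $z_I:=\|T\|$; create a new submodule $N_I$. The markers of $I$ are kept.

**Stage $s$.**

**Step 1.** Update markers: those whose oracle changed below their use become undefined.

**Step 2.** A live item $I$ of a module $M$ *requires attention* if

- (a) $n_I\in W_{e_I,s}$ and all markers of $I$ are undefined; or
- (b) $I$ is waiting, $n_I\in W_{e_I,s}$, and some marker of $I$ is defined; or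
- (c) $I$ is active, its $g_I$-marker is undefined, and some marker of $I$ is defined.

If there is such an item, attend to the earliest created one:

- (a) enumerate $n_I$ into $D_M$, declare $e_I$ *won* in $M$, reset to $I$ and delete $I$;
- (b) activate $I$ with $(j,x_I)$ for the least $j$ whose marker is defined;
- (c) among the defined markers choose one whose tag $T$ has least weight, say a $j$-marker, and activate $I$ with $(j,T)$.

**Step 3.** For each live item $I$ and each $j$ whose $j$-marker of $I$ is undefined:

- if $I$ is waiting and $x_I\subseteq V_j[s]$, set the $j$-marker with tag $x_I$;
- if $I$ is active, $r_I=2z_I$, $N_I$ is done, and $y_I:=\mathrm{seg}(N_I)\subseteq V_j[s]$, set the $j$-marker with tag $y_I$.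

**Step 4.** If no item was attended to in Step 2, do $\mathrm{Build}(M^*)$, where $\mathrm{Build}(M)$ is:

- if $M$ is done, nothing;
- else, if the last item $I$ of $M$ is active and $N_I$ is not done, $\mathrm{Build}(N_I)$;
- otherwise let $e$ be least such that $e$ is not won in $M$ and $M$ has no live waiting item with index $e$. If $\mathrm{room}(M)\ge\zeta_e$, create a new item of $M$ with index $e$ (pushing $x_I$); else push $\mathrm{room}(M)$ as fill of $M$.

All targets are at most $c\le\frac12$, so all amounts pushed are at most $\frac12$. That $\mathrm{room}(M)>0$ when $M$ is not done is part of Lemma 3, which is proved by induction along the construction. The construction is computable, uniformly in $d$. The stack bound required by Definition 3 is also part of Lemma 3.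

**Example 4.** At stage $0$, $\mathrm{Build}(M^*)$ creates an item $I_1$ with index $0$ and $\mathrm{room}_{I_1}=c$, pushing $\zeta_0=\eta c/4$. If stage $1$ is without attention, it creates $I_2$ with index $1$ and $\mathrm{room}_{I_2}=c-\zeta_0$. Suppose that later $I_1$ has a defined marker and $n_{I_1}=0$ enters $W_0$. Then (b) applies: all later items are deleted, the whole stack is popped, and $I_1$ gets a submodule with target $\min(2\zeta_0,c)=2\zeta_0$. From $\frac L4c>kC\ge1$ and $c\le\frac12$ we get $L>8$, so this submodule has level at least $1$. At the next stage without attention $\mathrm{Build}(M^*)$ passes to $\mathrm{Build}(N_{I_1})$, which creates its own first item with index $0$. When $N_{I_1}$ is done (and $I_1$ has not been attended to again), $M^*$ continues with a new item of index $0$ and room $c-2\zeta_0$.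

An object or module is *live* from its creation until it is deleted or popped. Write $b(Z)$ for the stage at which an object $Z$ is created, so $b(I)=n_I$.

## 6. The stack discipline

The facts of this section and the next hold for every $d$, correct or not. We need to know that the stack stays within its bound, and that a submodule which is no longer being built is done and undisturbed.

Two observations come directly from the construction.

- **(O1)** Objects are created only in Step 4 of stages without attention, at most one per stage. Submodules are created only in Step 2 of stages with attention, at most one per stage.
- **(O2)** Attending to $H$ removes exactly the objects born after $H$ (and $H$ itself under (a)), and pops exactly the elements pushed at stages $\ge b(H)$.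

For (O2) note that a fill of $N_J$ is born after $N_J$ was created, so after $J$. Hence if $N_J$ is deleted by attending to $H$, then $b(H)\le b(J)$, and the fill is born after $H$ and is popped. In particular, if $Z$ is live and something born before $Z$ is attended to or removed, then $Z$ is removed at the same time.

**Lemma 2.**

- (i) When $N_I$ is created, all live objects are born at stages $\le b(I)$. Hence a live object $Z$ with $b(Z)>b(I)$ was born after the present $N_I$ was created.
- (ii) If a live submodule $N=N_I$ created at stage $t$ survives a later attention to $H$, then $b(H)>t$.
- (iii) Each element on the stack has a live owner: it belongs to $x_I$ for a live waiting item $I$, or to a fill of a live module, or was pushed by a live level-$0$ module. Conversely, for each live waiting item $I$ the set $x_I$ is on the stack, and for each live level-$0$ module its elements are on the stack. So level-$0$ modules are always done, and the stack equals $\mathrm{seg}(M^*)$.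

*Proof.* (i) The first claim is immediate from the reset. If $Z$ had been born before $N_I$ was created, it would have been live at that creation, with $b(Z)>b(I)$, which is impossible; and no object is born at the same stage, by (O1).

(ii) By (O1), $b(H)\ne t$. If $b(H)<t$, then $H$ was live at $t$, so $b(H)\le b(I)$ by (i). Attending to $H$ then deletes $I$ or, if $H=I$, deletes $N_I$. So $N$ does not survive.

(iii) At the moment of being pushed an element has a live owner. Consider an attention to $H$. An old element that stays was pushed at a stage $q<b(H)$. Its owner is a waiting item born at $q$, or a fill born at $q$ of $M^*$ or of a module $N_J$ with $b(J)<q$, or a level-$0$ module $N_J$ created at $q$ with $b(J)<q$. Only items born at stages $\ge b(H)$ are affected, so this owner stays, and a waiting owner stays waiting. Conversely, if $x_I$ is popped by attending to $H$, then $b(H)\le b(I)$, so $I$ is deleted, or $H=I$ and $I$ is no longer a live waiting item. If the elements of a level-$0$ module created at $t$ are popped by a later attention to $H$, then $b(H)\le t$, so the module is deleted by (ii). Finally, every live module other than $M^*$ is the submodule of a live active item of a live module, so following owners upward we see that every stack element is in $\mathrm{seg}(M^*)$. $\square$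

An *action* is an attention in Step 2 or the creation of an object in Step 4. There is at most one per stage. A *moment* lies between two consecutive actions (or before the first one).

**Lemma 3.** At every moment the following hold.

1. If $N$ is a live submodule and $Z$ is a live object outside $N$ born after $N$ was created, then $N$ is done.
2. For $N,Z$ as in (1): since $b(Z)$, no object inside $N$ was created, no descendant of $N$ was attended to, and $\mathrm{seg}(N)$ did not change.
3. Let $M$ be a live module of level $\ge1$.
   - (i) If a fill $Z$ of $M$ is on the stack, then $\mathrm{wt}(M)=v_M$ and $Z$ is born after all live items of $M$.
   - (ii) If $M$ has no fill on the stack and $J$ is its last item, then $\mathrm{wt}(M)=v_M-\mathrm{room}_J+\zeta_{e_J}$ if $J$ is waiting, and $\mathrm{wt}(M)=v_M-\mathrm{room}_J+\mathrm{wt}(N_J)$ if $J$ is active.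
   - (iii) $\mathrm{wt}(M)\le v_M$ (this also holds at level $0$). In particular the stack weight is at most $c$. If $M$ has no fill on the stack and its last item $J$ is active, then $M$ is done if and only if $N_J$ is done and $r_J=\mathrm{room}_J$.
4. If $M$ is live and not done, then $\mathrm{Build}(M^*)$, started at this moment, calls $\mathrm{Build}(M)$.

*Proof.* We use induction on moments. Before the first action there are no submodules, so (1) holds. Steps A to E assume (1) at all moments up to the present one and derive (2), (3), (4) at the present moment. Steps F and G show that the next action preserves (1).

**Step A: proof of (2).** The purpose is to see that $N$ has been frozen since $b(Z)$. Since $b(Z)$ both $N$ and $Z$ have been live, so by (1) $N$ was done all this time. An object inside $N$ is created only when Build enters $N$ while $N$ is not done, so none was created. If a descendant of $N$ was attended to since $b(Z)$, it was therefore born before $Z$, so $Z$ was removed by (O2), a contradiction. After the creation of $N$, elements enter $\mathrm{seg}(N)$ only in these two ways: by the creation of an object inside $N$, or when a descendant of $N$ is activated and its new level-$0$ submodule pushes. So nothing entered since $b(Z)$. Hence an element of $\mathrm{seg}(N)$ that was popped since then had been pushed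 before $b(Z)$. The attention to $H$ that popped it has $b(H)<b(Z)$, so it removed $Z$, a contradiction.

**Step B: proof of (3)(i).** The purpose is to see that a fill closes its module. Right after $b(Z)$ we have $\mathrm{wt}(M)=v_M$. An element of $\mathrm{seg}(M)$ present then was pushed at a stage $\le b(Z)$. Popping it means attending to an item $H$ with $b(H)\le b(Z)$; here $b(H)\neq b(Z)$ because $H\ne Z$, so $Z$ would be popped too. So no such element was popped. Suppose that something was added to $\mathrm{seg}(M)$ or created inside $M$ after $b(Z)$, and consider the first such event. Just before it, $\mathrm{seg}(M)$ is as it was right after $b(Z)$, so $M$ is done, and the event is not a creation by Build. Hence it is the activation of a descendant of $M$, and this descendant was born before $Z$, because nothing was created inside $M$ since. Then $Z$ is popped, a contradiction. So $\mathrm{seg}(M)$ has not changed since $b(Z)$, and no item of $M$ is born after $Z$.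

**Step C: proof of (3)(ii).** The purpose is to express $\mathrm{wt}(M)$ through the last item alone. Just before $b(J)$, $M$ was not done, so by (3)(i) at that moment it had no fill. So $\mathrm{seg}(M)$, of weight $v_M-\mathrm{room}_J$, consisted of the contributions of the items of $M$ live then. These items are still live and have not been attended to since, because either event would have deleted $J$. They are now exactly the items of $M$ other than $J$, because $J$ is last. A waiting one still contributes the same $x$. An active one, $J'$, has the same submodule $N_{J'}$ as at $b(J)$, and $J$ is outside $N_{J'}$ and born after it, so its segment has not changed by (2). There is no fill at present, so $\mathrm{wt}(M)$ is $v_M-\mathrm{room}_J$ plus the contribution of $J$.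

**Step D: proof of (3)(iii).** The purpose is the weight bound. Induct on the level. At level $0$ the weight is $v_M$ by Lemma 2(iii). At level $\ge1$: with a fill, use (i). With neither items nor fill the weight is $0$. Otherwise use (ii) with $\zeta_{e_J}\le\mathrm{room}_J$, which was required when $J$ was created, or with $\mathrm{wt}(N_J)\le r_J\le\mathrm{room}_J$, where the first inequality is the induction hypothesis. The stack is $\mathrm{seg}(M^*)$ by Lemma 2(iii), so its weight is at most $c$. In the last claim, $M$ is done if and only if $\mathrm{wt}(N_J)=\mathrm{room}_J$, and by $\mathrm{wt}(N_J)\le r_J\le\mathrm{room}_J$ this means equality in both places.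

**Step E: proof of (4).** The purpose is to see that an unfinished module is on the path of Build. For $M=M^*$ this is clear. Let $M=N_J$, where $J$ is an item of $K$. An item of $K$ born after $J$ is born after $N_J$ was created, by Lemma 2(i), and it is outside $N_J$. As $N_J$ is not done, (1) says that there is none. A fill of $K$ on the stack is born after $J$ by (3)(i), so again after $N_J$ was created, and it is outside $N_J$; so there is none. Thus $J$ is the last item of $K$, $K$ has no fill, and $K$ is not done by (3)(iii). So $\mathrm{Build}(K)$, if called, calls $\mathrm{Build}(N_J)$. The same argument applies to $K$, and so on up to $M^*$.

**Step F: creation of an object preserves (1).** Let $Z$ be created by Build and let $N$ be a live submodule. Suppose first that $Z$ is outside $N$. Then $N$ is done before the creation: otherwise $\mathrm{Build}(N)$ would be called by (4), and the object created would be inside $N$. And $\mathrm{seg}(N)$ is not changed by $Z$, so $N$ is done afterward. Now suppose that $Z$ is inside $N$. Then $N$ was not done before, so by (1) there was no live object outside $N$ born after $N$ was created, and there is still none.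

**Step G: attention preserves (1).** Let $H$ be attended to, and afterward let $N$ be a live submodule and $Z$ a live object outside $N$ born after $N$ was created. $N$ is not the new $N_H$, since after the reset all live objects are born at stages $\le b(H)$. So $N$ and $Z$ were live before, and $N$ was done by (1). As $Z$ survives, $b(Z)\le b(H)$. By (2), applied before the attention, all elements of $\mathrm{seg}(N)$ were pushed before $b(Z)\le b(H)$, so none is popped. Elements are added to $\mathrm{seg}(N)$ only if $H$ is a descendant of $N$. Then $H\ne Z$, because $Z$ is outside $N$, so $b(H)>b(Z)$, and an object inside $N$ was created since $b(Z)$. This contradicts (2). So $\mathrm{seg}(N)$ is unchanged and $N$ is still done. $\square$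

By Lemma 3(3)(iii) the processes $\mathcal C_d$ satisfy Definition 3, so Lemma 1 applies to them.

## 7. Attention is finite, and a done module holds waste

**Lemma 4.**

1. After Step 2 of a stage $s$ no live item requires attention. Hence after Step 2 every live active item has a defined guard marker, the tag of this marker is $w_I$, and every live waiting item $I$ has $n_I\notin W_{e_I,s}$.
2. Tags of markers of $I$ consist of elements pushed at stages $\ge n_I$. For waiting $I$ the tag is $x_I$. For active $I$ every defined marker has a tag of weight $z_I$ or $2z_I$, the latter only if $2z_I\le\mathrm{room}_I$. For an active item $I$ of $M$ always $\zeta_{e_I}\le z_I\le\mathrm{room}_I\le v_M$.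
3. Each item is attended to finitely often.
4. Infinitely many stages are without attention.

*Proof.* (1) This part shows that guards are really in force. If no item is attended to, no item required attention. If $H$ is attended to, items created earlier do not require attention, later ones are deleted, and $H$ is deleted or is active with a defined guard marker. An active item has $n_I\in W_{e_I,s}$, so if its guard marker is undefined, it requires attention through (a) or (c). A waiting item with $n_I\in W_{e_I,s}$ requires attention through (a) or (b). This gives the claims on guard markers and waiting items, also for the rest of Steps 2 and 3 of the stage: Step 3 only sets undefined markers and creates no new requirement. When $I$ is activated with $(g,T)$, its $g$-marker has tag $T=w_I$. Step 3 never replaces a guard marker, because guard markers are defined then. So the tag remains $w_I$.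

(2) This part controls the sizes. Tags are $x_I$, pushed at stage $n_I$, or segments of submodules of $I$, whose elements are pushed after $n_I$. At (b) all defined markers have tag $x_I$, and $z_I=\|x_I\|=\zeta_{e_I}\le\mathrm{room}_I$. A tag set in Step 3 for an active $I$ is the segment of a done submodule with target $r_I=2z_I\le\mathrm{room}_I$, so it has weight $2z_I$. At (c) a tag of least weight is chosen. Either it has weight $z_I$ and the size does not change, or all defined tags have weight $2z_I$, and this is the new size, so that all defined tags have weight equal to the new size. Sizes never decrease, and $\mathrm{room}_I\le v_M$ holds because weights are not negative.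

(3) This part shows that each attempt comes to rest. (a) and (b) happen at most once each. By (2), $z_I$ doubles only finitely often. While $z_I$ is fixed, each (c) is preceded by the loss of a guard marker, whose tag $w_I$ has weight $z_I$, and no new marker with a tag of weight $z_I$ is set. There are at most $k$ markers with such tags at the beginning, so (c) occurs at most $k$ times between doublings.

(4) Otherwise all stages from some point on are with attention. Such stages create no items, so finitely many items would receive infinitely many attentions, against (3). $\square$

**Lemma 5.** At every moment the witness sets $w_H,w_I$ of distinct live active items $H,I$ are disjoint.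

*Proof.* This is needed so that different items waste different elements. Let $H$ be created first and last attended to at stage $t_H$. Then $b(I)>t_H$, since otherwise $I$ would have been deleted at $t_H$. At $t_H$ the set $w_H$ was already a tag, so its elements were pushed before $t_H$. By Lemma 4(2) the elements of $w_I$ were pushed at stages $\ge b(I)>t_H$. $\square$

**Lemma 6.** If a live module $M$ of level $\ge1$ is done, then $N_I$ is done for all active items $I$ of $M$. For a done module $M$ of level $i$ let
$$\omega(M)=\sum_{I}\bigl(z_I+\omega(N_I)\bigr)$$
over the active items $I$ of $M$, with $\omega(M)=0$ at level $0$. Then $\omega(M)\ge\kappa_iv_M$, where $\kappa_0=0$ and $\kappa_i=(1-\eta)(\frac12+\kappa_{i-1})$. Moreover $\kappa_L\ge\frac L4$.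

*Proof.* The lemma measures the waste a done module would hold if no guard ever changed. Let $I$ be an active item of the done module $M$. If some item or fill of $M$ is born after $I$, then it is born after the present $N_I$ was created (Lemma 2(i)) and is outside $N_I$, so $N_I$ is done by Lemma 3(1). Otherwise $I$ is the last item, and by Lemma 3(3)(i) there is no fill, so $N_I$ is done by Lemma 3(3)(iii). Therefore
$$v_M=\sum_{I\text{ active}}r_I+\sum_{I\text{ waiting}}\zeta_{e_I}+\text{fill}.$$
There is at most one waiting item per index, so the second sum is at most $\sum_e\eta v_M2^{-e-2}=\eta v_M/2$. There is at most one fill, because a fill is pushed only when $M$ is not done, and then no other fill is present by Lemma 3(3)(i). A fill is less than some $\zeta_e\le\zeta_0=\eta v_M/4$. Hence $\sum r_I\ge(1-\eta)v_M$ over the active items. Since $r_I\le2z_I$ we have $z_I\ge r_I/2$, and by induction on the level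
$$\omega(M)\ge\sum_{I\text{ active}}\bigl(\tfrac12+\kappa_{i-1}\bigr)r_I\ge\kappa_iv_M .$$
Finally $\kappa_L=\frac12\sum_{j=1}^L(1-\eta)^j\ge\frac L2(1-\eta)^L\ge\frac L2(1-L\eta)=\frac L4$, because $L\eta=\frac12$. $\square$

**Lemma 7.** Let $I,J$ be consecutive live items of $M$, with $J$ right after $I$ and $I$ active. Then $I$ has not been attended to since $b(J)$, $N_I$ is done, and $r_I=2z_I$.

*Proof.* This lemma says that an item with a successor has the full double weight on the stack, which is what Step 3 of the construction needs for new markers. Attending to $I$ after $b(J)$ would delete $J$. So just before $b(J)$ the item $I$ was active with its present submodule. It was then the last item of $M$: an item of $M$ between $I$ and $J$ could have been deleted after $b(J)$ only together with $J$. At that moment $M$ was not done, had no fill by Lemma 3(3)(i), and $N_I$ was done, since $\mathrm{Build}(M)$ created an item. So $r_I<\mathrm{room}_I$ by Lemma 3(3)(iii), and this means $r_I=2z_I$. $N_I$ is still done by Lemma 3(1), because $J$ is outside $N_I$ and born after it was created. $\square$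

## 8. A module that never settles builds a non-computable set below every $A_j$

**Definition 8.** A module or item is *permanent* if it is created and never deleted. A permanent module $M$ *settles* if from some stage on $M$ is done and no descendant of $M$ is created, deleted or attended to.

**Lemma 8.** Let $M$ be permanent. If an attention to $H$ after the creation of $M$ removes an object inside $M$ or pops an element of $\mathrm{seg}(M)$, then $H$ is a descendant of $M$.

*Proof.* The lemma says that a permanent module is disturbed only from inside. It is clear for $M=M^*$, since all items are descendants of $M^*$. Otherwise $M$ survives the attention, so $H$ is born after $M$ was created, by Lemma 2(ii). If $H$ is not a descendant of $M$, it is outside $M$. By Lemma 3(2), applied just before the attention with $Z=H$, no object inside $M$ was created and $\mathrm{seg}(M)$ did not change since $b(H)$. So objects inside $M$ are born before $b(H)$, and elements of $\mathrm{seg}(M)$ were pushed before $b(H)$; attending to $H$ affects none of them. $\square$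

From now on let $d$ be correct, and assume for a contradiction:

**(∗)** Every c.e. set computable in each of $A_1,\dots,A_k$ is computable.

**Lemma 9 (Key Lemma).** Every permanent module settles.

*Proof.* We use induction on the level. A level-$0$ module is always done (Lemma 2(iii)) and has no descendants. Let $M$ be permanent of level $i\ge1$, and suppose that $M$ does not settle. We show that $D_M$ is a non-computable c.e. set computable in every $A_j$, against $(*)$.

Say that a permanent item $I$ of $M$ is *settled by* $t$ if after $t$ neither $I$ nor any descendant of $N_I$ is created, deleted or attended to and, if $I$ is active, $N_I$ is done. In Steps 1 to 3 suppose that the first $p-1$ positions of the item list of $M$ are occupied by permanent items $I_1,\dots,I_{p-1}$, all settled by $t$. (For $p=1$ this says nothing; take $t$ after the creation of $M$.)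

**Step 1: after $t$, an item $I$ in position $p$ can be deleted only through (a) at itself.** This shows that a deletion in position $p$ is always a win. Otherwise $I$ is deleted by attending to some $H$ with $b(H)<b(I)$. By Lemma 8, $H$ is a descendant of $M$. So $H$ is an item of $M$, or a descendant of $N_J$ for an item $J$ of $M$ with $b(J)<b(H)$. In either case the item of $M$ involved is born before $I$, so it is some $I_q$ with $q<p$. This contradicts that $I_q$ is settled by $t$.

**Step 2: if position $p$ is empty at some moment after $t$, then $M$ is not done, and a $p$-th item is created later.** This shows that the list keeps growing. While position $p$ is empty, the descendants of $M$ are the items $I_q$ and the descendants of their submodules, and none of these is attended to. So by Lemma 8 nothing inside $M$ is removed and nothing is popped from $\mathrm{seg}(M)$. If $M$ were done, nothing would be created inside $M$ by Build either. So position $p$ would remain empty and $M$ would stay done forever without any creation, deletion or attention among its descendants, that is, $M$ would settle, contrary to our supposition. So $M$ is not done. By Lemma 4(4) there is a next stage without attention. Position $p$ is still empty at its Step 4, so $M$ is still not done, and $\mathrm{Build}(M)$ is called by Lemma 3(4). The item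 $I_{p-1}$ (if $p>1$) is the last item of $M$, and it is waiting or has a done submodule. So $\mathrm{Build}(M)$ creates an item in position $p$ or a fill. A fill would make $M$ done with position $p$ empty, which we have just excluded.

**Step 3: two cases.** We now describe the list in the limit. By Steps 1 and 2 there are two possibilities for position $p$.

- *Case A$_p$*: infinitely many items in position $p$ receive (a) after $t$.
- Otherwise there is eventually a permanent $p$-th item $I_p$. It is attended to finitely often, by Lemma 4(3). After the last time it is either waiting forever, hence settled, or active with a permanent submodule $N_{I_p}$, which settles by the induction hypothesis. So $I_p$ is settled by some stage.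

In the second possibility we pass to position $p+1$. Hence either Case A$_p$ occurs for some $p$, with settled permanent items $I_1,\dots,I_{p-1}$, or (*Case B*) there is an infinite sequence $I_1,I_2,\dots$ of permanent settled items in positions $1,2,\dots$.

**Step 4: the permanent items of $M$.** We need to know all of them and their final state. The position of a live item never changes, since the deletion of an earlier item of $M$ deletes it too. So in Case B the items $I_1,I_2,\dots$ are all the permanent items of $M$. In Case A$_p$ they are $I_1,\dots,I_{p-1}$: a permanent item in a position $\ge p$ would make the occupant of position $p$ permanent. Moreover, in Case B the items of $M$ at the creation of $I_p$ are exactly $I_1,\dots,I_{p-1}$, because the items present then can be deleted only together with $I_p$, so they are permanent.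

*Every permanent active item $I=I_q$ of $M$ finally has $r_I=2z_I$.* At some time $I$ has an immediate successor, namely $I_{q+1}$ or, if $q=p-1$ in Case A$_p$, a $p$-th item created after $t$. From the birth of this successor on, $I$ is not attended to: a later attention would delete the permanent $I_{q+1}$, respectively contradict that $I$ is settled by $t$. So right after this birth $I$ is in its final state, and Lemma 7 gives $r_I=2z_I$.

**Step 5: for every $e$, either $e$ is won in $M$, or there is a permanent, permanently waiting item of $M$ with index $e$.** This will give that $D_M$ is not computable.

*Case A$_p$.* Suppose that $e$ is never won and that no permanently waiting item with index $e$ is among $I_1,\dots,I_{p-1}$. When an item is created in position $p$ after $t$, the items of $M$ are $I_1,\dots,I_{p-1}$ in their final state. So $e$ is eligible in $\mathrm{Build}(M)$, and the new item has index $\le e$. Infinitely many of these items receive (a). Each makes its index won before the next item in position $p$ is created, so their indices are pairwise distinct. But there are only $e+1$ indices $\le e$, a contradiction.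

*Case B.* Let $e$ be the least counterexample. Choose $p_0$ so large that each $e'<e$ is won before $I_{p_0}$ is created or has a permanently waiting item among $I_1,\dots,I_{p_0-1}$. Let $p\ge p_0$. When $I_p$ is created, no $I_q$ with $q<p$ and index $e$ is waiting: it does not wait permanently, so it would be attended to later, and this would delete $I_p$. So $e$ is eligible, no $e'<e$ is, and $I_p$ has index $e$. Hence for all $p\ge p_0$, when $I_{p+1}$ is created, the items $I_{p_0},\dots,I_p$ all have index $e$ and are active. By Lemma 7, right after this creation, they have done submodules of weight $r=2z\ge2\zeta_e$. So
$$\mathrm{wt}(M)\ge(p-p_0+1)\,2\zeta_e .$$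
For large $p$ this contradicts $\mathrm{wt}(M)\le v_M$ (Lemma 3(3)(iii)).

**Step 6: $D_M$ is a non-computable c.e. set.** Clearly $D_M$ is c.e. If $e$ is won, then the number enumerated at that time lies in $D_M\cap W_e$. If $I$ is a permanently waiting item with index $e$, then $n_I\notin W_e$ by Lemma 4(1), and $n_I\notin D_M$, because $n_I$ is enumerated only under (a) at $I$. In both cases $\overline{D_M}\ne W_e$. So $\overline{D_M}$ is not c.e.

**Step 7: $D_M\le_TA_j$ for every $j$.** Given $n$: if no item of $M$ was created at stage $n$, then $n\notin D_M$. Otherwise let $I$ be the item created at stage $n$. Using $A_j$, search for a stage $s$ such that

- (i) $n\in D_{M,s}$; answer yes; or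
- (ii) $I$ is deleted by stage $s$ and $n\notin D_{M,s}$; answer no; or
- (iii) at some stage $t\le s$ the $j$-marker of $I$ was set as $(T,u)$, where $A_j[t]$ and $A_j$ agree below $u$, and $n\notin D_{M,s}$; answer no.

*The answers are correct.* This is clear for (i) and (ii). In case (iii), since $A_j$ is c.e., it never changes below $u$ after $t$. So the marker remains defined as long as $I$ lives (markers are kept at activations), and (a) never happens at $I$ after $t$.

*The search terminates.* If $I$ is not permanent, (i) or (ii) occurs. Let $I$ be permanent. Then $n\notin D_M$, because (a) deletes, and $I$ is settled by some stage, by Steps 3 and 4. Let $T=x_I$ if $I$ waits permanently, and otherwise let $T=\mathrm{seg}(N_I)$ for the final $N_I$, which is done, with $r_I=2z_I$ by Step 4. In the first case $T$ stays on the stack by Lemma 2(iii). In the second case, after $I$ has settled, nothing is created inside $N_I$, since $N_I$ is done, and no descendant of the permanent $N_I$ is attended to, so $T$ does not change by Lemma 8. Hence $T\subseteq P_d\subseteq V_j$, because $d$ is correct. So there is $s^*$ such that for all $s\ge s^*$ we have $T\subseteq V_j[s]$ via computations that are correct for $A_j$.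

If the $j$-marker of $I$ is undefined at the start of Step 3 of some sufficiently late stage $s\ge s^*$, then it is set at this stage, and $A_j[s]$ agrees with $A_j$ below its use. Otherwise it is defined at the start of Step 3 of all sufficiently late stages. Markers are set only in Step 3, so a marker lost in Step 1 would be missing at the start of Step 3. Hence it is one fixed marker that never becomes undefined, and $A_j$ never changed below its use after it was set. In either case (iii) occurs.

By Steps 6 and 7, $D_M$ contradicts $(*)$. So $M$ settles. $\square$

## 9. The waste exceeds $kC$

**Proof of the Theorem.** Take a correct $d$, by Lemma 1, and assume $(*)$. The top module $M^*$ is never deleted, so it settles by Lemma 9. Consider the stages after which $M^*$ is done and no item is created, deleted or attended to. There are finitely many live items, and they are all descendants of $M^*$.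

**Step 1: every live active item wastes its witness set.** By Lemma 4(1), after Step 2 of each of these stages every live active item $I$ has a defined guard marker with tag $w_I$. This marker never becomes undefined: otherwise $I$ would require attention through (a) or (c), and some item would be attended to. So $A_{g_I}$ never changes again below the use of this marker, and $w_I\subseteq V_{g_I}$.

**Step 2: comparison of the two bounds.** For each $j$, the sets $w_I$ with $g_I=j$ are pairwise disjoint subsets of $V_j$, by Lemma 5. Unfolding the definition of $\omega$ and using that $d$ is correct,
$$\omega(M^*)=\sum_{I\ \text{live, active}}z_I\ \le\ \sum_{j\le k}\|V_j\|\ \le\ kC .$$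
On the other hand, by Lemma 6 and the choice of $L$,
$$\omega(M^*)\ \ge\ \kappa_L\,c\ \ge\ \tfrac L4\,c\ >\ kC .$$
This is a contradiction. So $(*)$ fails, and there is a non-computable c.e. set $D$ with $D\le_TA_j$ for every $j\le k$. $\blacksquare$

For $k=2$ this proves the Corollary: any two c.e. almost everywhere dominating degrees have a non-zero c.e. degree below both, so they do not form a minimal pair.
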